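\title{Retarded motion equations without friction: a manifold of nonzero Euler characteristic with no forced oscillation}

\begin{abstract}
On a compact manifold $M$ with $\chi(M)\neq0$, a retarded motion equation $x''_\pi=f(t,x_t)-\varepsilon x'$ with a bounded $T$-periodic force has a $T$-periodic solution whenever $\varepsilon>0$. We show that this fails for $\varepsilon=0$: there are a compact $14$-dimensional manifold with $\chi(M)\ne0$ and a force satisfying all the hypotheses for which no $T$-periodic solution exists. The solution is pushed to infinite speed along a path of loops of bounded acceleration, and such a path is built from flat four-dimensional tori, their finite covers and the arithmetic of integral quaternions. We also show that the absence of such paths characterizes the manifolds on which the frictionless equation always has a $T$-periodic solution, and that the round even-dimensional spheres are among them.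
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $M\subset\mathbb R^s$ be a compact smooth submanifold without boundary, let $T_pM\subset\mathbb R^s$ be its tangent space at $p$, and let $\Pi_p$ be the orthogonal projection of $\mathbb R^s$ onto $T_pM$. For a $C^2$ curve $x$ in $M$, the vector $x''_\pi(t)=\Pi_{x(t)}x''(t)$ is the tangential part of the acceleration. For a unit mass constrained to move on $M$, the normal part of $x''$ is supplied by the constraint, and Newton's law prescribes $x''_\pi$. We consider forces that may depend on the whole past of the motion.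

Let $BU=BU((-\infty,0],M)$ be the space of bounded, uniformly continuous maps $(-\infty,0]\to M$ with the distance $\|\varphi-\psi\|=\sup_{\theta\le0}|\varphi(\theta)-\psi(\theta)|$. The \emph{history} of a curve $x$ at time $t$ is the map $x_t(\theta)=x(t+\theta)$, $\theta\le0$. A \emph{functional field} is a continuous map $f:\mathbb R\times BU\to\mathbb R^s$ with $f(t,\varphi)\in T_{\varphi(0)}M$ for all $(t,\varphi)$. Fix $T>0$. We call a functional field $f$ \emph{admissible} if it is $T$-periodic in $t$, bounded, and Lipschitz in the second variable on compact sets: for every compact $K\subset\mathbb R\times BU$ there is $c_K\ge0$ with $|f(t,\varphi)-f(t,\psi)|\le c_K\|\varphi-\psi\|$ whenever $(t,\varphi),(t,\psi)\in K$. For example, if $g:\mathbb R\times M\to\mathbb R^s$ is smooth and $T$-periodic in $t$ and $r\ge0$, then $f(t,\varphi)=\Pi_{\varphi(0)}\,g(t,\varphi(-r))$ is admissible; it has a delay $r$, and no memory if $r=0$.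

For $\varepsilon\ge0$ consider the retarded motion equation
\begin{equation}\label{eq:motion}
x''_\pi(t)=f(t,x_t)-\varepsilon x'(t).
\end{equation}
A solution on $\mathbb R$ is a bounded, uniformly continuous $C^2$ map $x:\mathbb R\to M$ satisfying \eqref{eq:motion} for all $t$, and a \emph{forced oscillation} is a $T$-periodic solution. We write $\chi(M)$ for the Euler--Poincar\'e characteristic. The following result is known.

\begin{theorem}[the case with friction]\label{thm:friction}
If $\chi(M)\ne0$, $f$ is admissible and $\varepsilon>0$, then \eqref{eq:motion} has a forced oscillation.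
\end{theorem}

The question, which comes from \cite{source}, is whether friction can be removed: \emph{if $\chi(M)\neq0$ and $f$ is admissible, must $x''_\pi=f(t,x_t)$ have a $T$-periodic solution?}

The simplest cases suggest that the topological hypothesis is the essential one. If $f(t,\varphi)=V(\varphi(0))$ for a tangent vector field $V$, the Poincar\'e--Hopf theorem gives a zero of $V$, which is a constant solution for every $\varepsilon\ge0$. On the unit circle, where $\chi=0$, let $f(t,\varphi)$ be the counterclockwise unit tangent at $\varphi(0)$. The angle satisfies $\alpha''=1-\varepsilon\alpha'$ and $\alpha'$ must be periodic; this is impossible for $\varepsilon=0$, and for $\varepsilon>0$ it forces $\alpha'\equiv1/\varepsilon$, which gives a $T$-periodic motion only if $T/\varepsilon\in2\pi\mathbb Z$. What friction contributes is an a priori bound: at a time when $|x'|$ is maximal, $\langle x''_\pi,x'\rangle=0$, so $\varepsilon|x'|^2=\langle f,x'\rangle$ and $\max|x'|\le\sup|f|/\varepsilon$. This bound degenerates as $\varepsilon\to0$. Still, a fast loop of bounded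 acceleration nearly follows a geodesic and has to close up after time $T$, which looks like a rigid condition. One may therefore guess that some forced oscillations keep bounded speed as $\varepsilon\to0$ and converge to a frictionless one. The guess is right on round spheres and wrong in general.

\begin{theorem}\label{thm:main}
For every $T>0$ there are a compact connected boundaryless manifold $M\subset\mathbb R^s$ with $\dim M=14$ and $\chi(M)\neq0$, and an admissible $f$, such that $x''_\pi=f(t,x_t)$ has no $T$-periodic solution. The same holds in every even dimension $\ge14$.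
\end{theorem}

So the answer to the question is negative. The obstruction can be described exactly. A \emph{loop} is a continuous $T$-periodic map $\mathbb R\to M$. Let $C_T(M)$ be the space of loops with the distance $\|x-y\|_\infty$ (sup norm), and $C^1_T(M)$ the space of $C^1$ loops with the distance $\|x-y\|_{C^1}=\max(\|x-y\|_\infty,\|x'-y'\|_\infty)$. For $C>0$ let
\[
K_C=\{x\in C^1_T(M):\ x'\text{ is Lipschitz and }|x''_\pi|\le C\text{ almost everywhere}\}.
\]
Every frictionless forced oscillation of a force bounded by $C$ lies in $K_C$. If $M$ is connected, the constant loops form a connected subset of $K_C$; let $\mathcal K_C$ be the connected component of $K_C$, in the uniform topology, that contains them.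

\begin{theorem}\label{thm:criterion}
Let $M$ be compact, boundaryless, connected, of positive dimension, with $\chi(M)\ne0$. The following are equivalent.
\begin{itemize}
\item[(i)] For every admissible $f$, the equation $x''_\pi=f(t,x_t)$ has a $T$-periodic solution.
\item[(ii)] For every $C>0$, $\sup\{\|x'\|_\infty:x\in\mathcal K_C\}<\infty$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:spheres}
Property \emph{(i)} holds for the round unit spheres $S^{2m}\subset\mathbb R^{2m+1}$, $m\ge1$.
\end{corollary}

The proof of Theorem~\ref{thm:main} has an analytic half and a geometric half. Section~\ref{sec:escape} shows that a path of loops that starts at a constant, has bounded acceleration and reaches infinite speed produces an admissible force without periodic solutions. Sections~\ref{sec:moves}--\ref{sec:manifold} construct a manifold carrying such a path: Section~\ref{sec:moves} shows the mechanism on small examples, Section~\ref{sec:arith} supplies the arithmetic, and Section~\ref{sec:manifold} builds the manifold. Theorem~\ref{thm:criterion} and Corollary~\ref{cor:spheres}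 are proved in Section~\ref{sec:criterion}; they are not used for Theorem~\ref{thm:main}, and Theorem~\ref{thm:friction} is used only there.

\section{Loops of bounded acceleration}\label{sec:loops}

The manifold $M$ carries the Riemannian metric induced from $\mathbb R^s$. For a tangent field $\xi(t)\in T_{x(t)}M$ along a curve $x$, the covariant derivative is $D_t\xi=\Pi_x\xi'$, so that $x''_\pi=D_tx'$. Differentiating $\xi=\Pi_x\xi$ gives, at every point of differentiability, $\xi'=D_t\xi+\mathrm{II}_x(x',\xi)$, where $\mathrm{II}_p(w,\xi)=(d\Pi_p(w))\xi$ is the second fundamental form, a bilinear map with values normal to $M$ that depends smoothly on $p$. In particular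
\begin{equation}\label{eq:gauss}
x''=x''_\pi+\mathrm{II}_x(x',x').
\end{equation}
Let $\|\mathrm{II}\|=\max\{|\mathrm{II}_p(w,w)|:p\in M,\ w\in T_pM,\ |w|=1\}$, $\kappa=\|\mathrm{II}\|+1$ and $\tau_0=1/\kappa$. The second part of the next lemma says that a fast loop travels a definite distance in a short time; it cannot be fast by oscillating in place.

\begin{lemma}\label{lem:fast}
Let $x\in C^1_T(M)$ with $x'$ Lipschitz, and let $m=\|x'\|_\infty=|x'(t_*)|$.
\begin{itemize}
\item[(a)] If $|x''_\pi|\le C$ a.e., then $|x'|$ is $C$-Lipschitz; in particular $|x'|\ge m-CT$.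
\item[(b)] If $m>0$ and $|x''_\pi|\le m^2$ a.e., then $|x(t_*+\tau_0/m)-x(t_*)|\ge\tau_0/2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\beta>0$ the Lipschitz function $(|x'|^2+\beta^2)^{1/2}$ has derivative $\langle x',x''_\pi\rangle(|x'|^2+\beta^2)^{-1/2}$, of absolute value at most $C$; let $\beta\to0$.
(b) Let $X(\tau)=x(t_*+\tau/m)$. Then $|X'|\le1$, $|X'(0)|=1$, and $|X''|\le\|\mathrm{II}\|+1=\kappa$ a.e.\ by \eqref{eq:gauss}. Taylor's formula gives $|X(\tau_0)-X(0)|\ge\tau_0-\kappa\tau_0^2/2=\tau_0/2$.
\end{proof}

An admissible force is continuous for the uniform topology on histories, so it cannot see velocities. The next lemma shows that on $K_C$ nothing is lost.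

\begin{lemma}\label{lem:KC}
If $x_n\in K_C$ and $x_n\to x$ uniformly, then $\sup_n\|x_n'\|_\infty<\infty$, $x\in K_C$ and $x_n\to x$ in $C^1$. Hence $K_C$ is closed in $C_T(M)$, the $C^0$ and $C^1$ topologies coincide on $K_C$, and $\{x\in K_C:\|x'\|_\infty\le N\}$ is compact for every $N$.
\end{lemma}

\begin{proof}
Suppose that $m_n=\|x_n'\|_\infty=|x_n'(t_n)|\to\infty$ along a subsequence. Once $m_n^2\ge C$, Lemma~\ref{lem:fast}(b) gives $|x_n(t_n+\tau_0/m_n)-x_n(t_n)|\ge\tau_0/2$. But a uniformly convergent sequence in $C_T(M)$ is equicontinuous, so the left side tends to $0$. Hence the speeds are bounded, and by \eqref{eq:gauss} the $x_n'$ have a common Lipschitz constant. By Ascoli's theorem every subsequence has a $C^1$-convergent subsequence, whose limit is $x$; so $x_n\to x$ in $C^1$ and $x'$ is Lipschitz. For a smooth $T$-periodic $\psi:\mathbb R\to\mathbb R^s$, \eqref{eq:gauss} and an integration by parts give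
\[
\int_0^T\langle(x_n'')_\pi,\psi\rangle=-\int_0^T\langle x_n',\psi'\rangle-\int_0^T\langle\mathrm{II}_{x_n}(x_n',x_n'),\psi\rangle\longrightarrow\int_0^T\langle x''_\pi,\psi\rangle .
\]
Thus $|\int_0^T\langle x''_\pi,\psi\rangle|\le C\int_0^T|\psi|$ for all $\psi$, that is, $|x''_\pi|\le C$ a.e. The two topologies have the same convergent sequences in $K_C$. A sequence in $K_C$ with speeds at most $N$ has a uniformly convergent subsequence by Ascoli's theorem, and the first part applies to it.
\end{proof}

\begin{lemma}\label{lem:limit}
\begin{itemize}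
\item[(a)] Let $g:\mathbb R\times BU\to\mathbb R^s$ be continuous and $T$-periodic in $t$, and put $N_g(x)(t)=g(t,x_t)$ for $x\in C_T(M)$. If $x_n\to x$ uniformly, then $N_g(x_n)\to N_g(x)$ uniformly.
\item[(b)] If $C^2$ loops $y_n$ converge to $x$ in $C^1$ and $(y_n'')_\pi\to G$ uniformly, then $x$ is $C^2$ and $x''_\pi=G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $t_n\to t$, then $\|(x_n)_{t_n}-x_t\|\le\|x_n-x\|_\infty+\|x_{t_n}-x_t\|\to0$ by the uniform continuity of $x$; so $N_g(x_n)(t_n)$ and $N_g(x)(t_n)$ both tend to $g(t,x_t)$. If uniform convergence failed, a convergent subsequence of bad times $t_n\in[0,T]$ would contradict this.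
(b) By \eqref{eq:gauss}, $y_n''\to G+\mathrm{II}_x(x',x')$ uniformly, so $x$ is $C^2$ with this second derivative; and $\Pi_xG=\lim\Pi_{y_n}(y_n'')_\pi=G$.
\end{proof}

\section{Escape paths remove all periodic solutions}\label{sec:escape}

An \emph{escape path} on $M$ is a $C^\infty$ map $(\lambda,t)\mapsto x_\lambda(t)$ from $[0,\infty)\times\mathbb R$ to $M$, $T$-periodic in $t$, such that $x_0\equiv p_0$ is constant, $|(x_\lambda'')_\pi|\le C_0$ for all $\lambda$ and some constant $C_0$, and $\|x_\lambda'\|_\infty\to\infty$ as $\lambda\to\infty$. Primes always denote $t$-derivatives.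

\begin{proposition}\label{prop:escape}
Let $M\subset\mathbb R^s$ be compact, connected, boundaryless, with $\dim M\ge2$. If $M$ has an escape path, there is an admissible $f$ such that $x''_\pi=f(t,x_t)$ has no $T$-periodic solution.
\end{proposition}

Escape paths will be assembled from pieces, as follows.

\begin{lemma}\label{lem:concat}
For $k=0,1,\dots$ let $(\sigma,t)\mapsto y^k_\sigma(t)$ be smooth maps $[0,1]\times\mathbb R\to M$, $T$-periodic in $t$, with $y^0_0$ constant, $y^k_1=y^{k+1}_0$, accelerations $|(y^k_\sigma)''_\pi|\le C_0$, and $\min_\sigma\|(y^k_\sigma)'\|_\infty\to\infty$ as $k\to\infty$. Then $M$ has an escape path.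
\end{lemma}

\begin{proof}
Let $\beta:[0,1]\to[0,1]$ be smooth, $0$ near $0$ and $1$ near $1$, and put $x_\lambda=y^k_{\beta(\lambda-k)}$ for $k\le\lambda\le k+1$. This family does not depend on $\lambda$ near the integers, so it is smooth, and it consists of the given loops.
\end{proof}

The idea of Proposition~\ref{prop:escape} is to start from an equation whose only periodic solution is $p_0$ and to modify it, step by step, so that all solutions stay confined to a small neighborhood of $x_\lambda$ while $\lambda$ grows. The force that keeps a point on $x_\lambda$ is bounded by $C_0$, so one can hope that the modified forces stay bounded; controlling this over infinitely many steps is the main difficulty. In the limit the solutions have left to infinite speed.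

A time $t$ and the history of a loop at time $t$ determine the loop. As far as periodic solutions are concerned, a force is therefore a rule that assigns to a loop a tangent field along it. A \emph{loop field} is a bounded continuous map $F$ from $C^1_T(M)$ to the space of continuous $T$-periodic maps $\mathbb R\to\mathbb R^s$ with the sup norm, such that $F(x)(t)\in T_{x(t)}M$. Let $\mathrm{Sol}(F)$ be the set of $C^2$ loops with $x''_\pi=F(x)$. We construct a loop field without solutions in \S\ref{ss:initial}--\S\ref{ss:iterate}, where continuity in the $C^1$ topology gives us room, and convert it into an admissible $f$ in \S\ref{ss:histories}.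

\subsection{A loop field with one solution}\label{ss:initial}

We combine a bounded friction term with a weak force that vanishes only at $p_0$.

\begin{lemma}\label{lem:initial}
There is a loop field $F_0$ with $\mathrm{Sol}(F_0)=\{p_0\}$.
\end{lemma}

\begin{proof}
First we find a Lipschitz tangent field $V$ on $M$, $|V|\le1$, whose only zero is $p_0$. Let $D$ be a closed coordinate disc, the unit ball in a chart centered at $p_0$. Take a smooth field with finitely many zeros. Since $M$ is connected and $\dim M\ge2$, the diffeomorphisms of $M$ act transitively on finite subsets of a given cardinality; pushing the field forward we may assume that its zeros lie in the interior of $D$. In the chart, keep the field $V$ on the sphere $\partial D$, where it does not vanish, and redefine it inside by $V(u)=|u|V(\hat u)$, $\hat u=u/|u|$, $V(0)=0$. This is Lipschitz on $D$, because $\big||u'|\hat u-u'\big|\le\big||u'|-|u|\big|+|u-u'|\le2|u-u'|$ gives $|u'||\hat u-\hat u'|\le2|u-u'|$. A segment in the chart splits into at most three pieces, each inside $D$ or outside its interior,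 so the new field is locally Lipschitz on $M$. Scale it so that $|V|\le1$. By compactness there is $\Lambda>0$ such that $|V(p)-V(q)|$ is at most $\Lambda$ times the length of any curve from $p$ to $q$. Put
\[
F_0(x)=-\frac{x'}{1+\|x'\|_\infty}+\alpha V(x),\qquad 0<\alpha\le\frac19,\qquad\alpha\Lambda T\le\frac1{2+4T}.
\]
This is a loop field with $|F_0|\le2$, and a constant loop is a solution exactly when $V$ vanishes at it. Let $x$ be a nonconstant solution, $m=\|x'\|_\infty$, $I=\int_0^T|x'|^2>0$. Since $\langle x''_\pi,x'\rangle=\frac12(|x'|^2)'$ has integral zero,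
\begin{equation}\label{eq:energy}
\frac I{1+m}=\alpha\int_0^T\langle V(x),x'\rangle .
\end{equation}
We show that $x$ is neither slow nor fast. As $\int_0^Tx'=0$, the right side equals $\alpha\int_0^T\langle V(x)-V(x(0)),x'\rangle\le\alpha\Lambda(\int_0^T|x'|)^2\le\alpha\Lambda TI$, so $1+m\ge2+4T$. Then Lemma~\ref{lem:fast}(a) with $C=2$ gives $|x'|\ge m-2T\ge m/2$, so $I\ge Tm^2/4$. The right side of \eqref{eq:energy} is also at most $\alpha Tm$. Hence $m\le4\alpha(1+m)\le8\alpha m$, because $m\ge1$, and this contradicts $\alpha\le\frac19$.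
\end{proof}

\subsection{Acceleration in exponential coordinates}\label{ss:chart}

To move solutions toward a loop $z$ we contract the loop space radially toward $z$. In a flat space this is transparent: if $y=z+\xi$ and $0\le\sigma\le1$, then
\begin{equation}\label{eq:flat}
(z+\sigma\xi)''=(1-\sigma)z''+\sigma y'',
\end{equation}
so the contracted loop has an acceleration that is a convex combination of those of $z$ and $y$. On $M$ we replace $z+\xi$ by $\exp_z\xi$ and show that \eqref{eq:flat} persists up to an error that is \emph{quadratic} in the size of $\xi$.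

Let $\iota>0$ be the injectivity radius of $M$; the map $(p,\xi)\mapsto(p,\exp_p\xi)$ is a diffeomorphism from $\{|\xi|<\iota\}\subset TM$ onto $\{(p,q):\mathrm{dist}(p,q)<\iota\}$, with $\mathrm{dist}$ the geodesic distance. Let $z$ be a smooth loop. For a $T$-periodic $C^1$ tangent field $\xi$ along $z$ put $\|\xi\|_1=\max(\|\xi\|_\infty,\|D_t\xi\|_\infty)$; since $\xi'=D_t\xi+\mathrm{II}_z(z',\xi)$, this norm is equivalent to the $C^1$ norm of $\xi:\mathbb R\to\mathbb R^s$. Composition with the diffeomorphism $(t,\xi)\mapsto(t,\exp_{z(t)}\xi)$ and with its inverse preserves $C^1$ convergence and the class $C^2$. So $\xi\mapsto\exp_z\xi$ is a homeomorphism from $\{\|\xi\|_\infty<\iota\}$, with the norm $\|\cdot\|_1$, onto the open set $\{x:\max_t\mathrm{dist}(x(t),z(t))<\iota\}$ of $C^1_T(M)$. Therefore the sets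
\[
B_\rho(z)=\{\exp_z\xi:\|\xi\|_1<\rho\},\qquad0<\rho<\iota,
\]
are open and form a neighborhood basis of $z$. The sets $\{\exp_z\xi:\|\xi\|_1\le\rho\}$ are closed in $C^1_T(M)$, since a limit of such loops stays within distance $\rho<\iota$ of $z$ and so lies in the chart.

Let $\mathrm{pr}:TM\to M$ be the projection and $e:TM\to M$, $e(p,\xi)=\exp_p\xi$. A tangent vector to $TM$ at $(p,\xi)$ is described by a pair $(w,\eta)\in T_pM\times T_pM$, its horizontal and vertical parts: the velocity of a curve $t\mapsto(z(t),\xi(t))$ is the pair $(z',D_t\xi)$. Write $de(w,\eta)=H_\xi w+\Phi_\xi\eta$. Then $H$ and $\Phi$ are smooth sections of the bundle $\mathrm{Hom}(\mathrm{pr}^*TM,e^*TM)$ over $TM$, and $\Phi_\xi=d(\exp_p)_\xi$. This bundle carries the connection $\nabla$ induced by the Levi-Civita connection, characterized by the product rule: along a curve $(z,\xi)$ with velocity $(z',\eta)$, $D_t(\Theta_\xi\zeta)=(\nabla_{(z',\eta)}\Theta)\zeta+\Theta_\xi D_t\zeta$ for a section $\Theta$ and a tangent field $\zeta$ along $z$. For $x=\exp_z\xi$, $\eta=D_t\xi$, $A=z''_\pi$, the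 chain rule and, when $\xi$ is $C^2$, the product rule give
\begin{equation}\label{eq:acc}
x'=H_\xi z'+\Phi_\xi\eta,\qquad x''_\pi=\Phi_\xi D_t\eta+\Psi(\xi,\eta),
\end{equation}
where $\Psi(\xi,\eta)=H_\xi A+(\nabla_{(w,\eta)}H)w+(\nabla_{(w,\eta)}\Phi)\eta\in T_{\exp_p\xi}M$ is a smooth function of $p\in M$ and $w,A,\xi,\eta\in T_pM$, evaluated at $p=z(t)$, $w=z'(t)$. We suppress $(p,w,A)$ from the notation. To compare vectors at different points, let $P_\xi:T_pM\to T_{\exp_p\xi}M$ be parallel transport along $\sigma\mapsto\exp_p(\sigma\xi)$, $0\le\sigma\le1$; it is a linear isometry, smooth in $(p,\xi)$. Put $\hat\Psi=P_\xi^{-1}\Psi$ and $\hat\Phi_\xi=P_\xi^{-1}\Phi_\xi$. The constant $C_0$ is fixed from now on.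

\begin{lemma}\label{lem:taylor}
For $v\ge0$ there is $c=c(v)\ge1$ such that for all $p\in M$ and $w,A,\xi,\eta\in T_pM$ with $|w|\le v$, $|A|\le C_0$, $|\xi|,|\eta|\le r\le1$,
\begin{equation}\label{eq:taylor}
\begin{aligned}
&|\hat\Psi(\xi,\eta)-A-\mathcal L(\xi,\eta)|\le cr^2,&&|\mathcal L(\xi,\eta)|\le cr,\\
&\|\hat\Phi_\xi-I\|\le cr^2,&&|P_\xi^{-1}(H_\xi w+\Phi_\xi\eta)-w|\le cr,
\end{aligned}
\end{equation}
where $\mathcal L$, depending on $(p,w,A)$, is linear in $(\xi,\eta)$.
\end{lemma}

\begin{proof}
The data range over a compact set, on which the first and second derivatives in $(\xi,\eta)$ of the three smooth functions $\hat\Psi$, $\hat\Phi_\xi$ and $P_\xi^{-1}(H_\xi w+\Phi_\xi\eta)$ are bounded. By Taylor's formula it suffices to find their values at $(\xi,\eta)=(0,0)$ and to show that the differential of $\hat\Phi$ vanishes there; $\mathcal L$ is the differential of $\hat\Psi$. Formula \eqref{eq:acc} is local in $t$; applied to a curve with $z=p$, $z'=w$, $z''_\pi=A$ at some time and to $\xi\equiv0$, it gives $H_0w=w$ and $\Psi(0,0)=A$. Also $\Phi_0=I$. For $\xi,\zeta\in T_pM$,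 the field $J(\sigma)=\sigma\Phi_{\sigma\xi}\zeta$ is the Jacobi field along $\sigma\mapsto\exp_p(\sigma\xi)$ with $J(0)=0$, $D_\sigma J(0)=\zeta$. The Jacobi equation expresses $D_\sigma^2J$ linearly in $J$, so $D_\sigma^2J(0)=0$. In a parallel frame $J$ becomes $\sigma\hat\Phi_{\sigma\xi}\zeta$, whose second derivative at $0$ is $2\frac d{d\sigma}\big|_0\hat\Phi_{\sigma\xi}\zeta$. So this derivative vanishes.
\end{proof}

Let $r(v)=\min(\iota/4,1/(2c(v)))$. For $r\le r(v)$ we have $cr\le\frac12$ and $cr^2\le\frac14$. Then $\Phi_\xi$ is invertible with $\|\hat\Phi_\xi^{-1}\|\le2$, and \eqref{eq:acc} with the last estimate in \eqref{eq:taylor} shows: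
\begin{equation}\label{eq:speed}
\text{if }\|z'\|_\infty\le v,\ \|\xi\|_1\le r(v)\text{ and }x=\exp_z\xi,\text{ then }|x'|\ge|z'|-1\text{ pointwise.}
\end{equation}
For $|\xi|,|\eta|\le r(v)$ and $0\le\sigma\le1$ define the affine map $S^\sigma_{\xi,\eta}:T_{\exp_p\xi}M\to T_{\exp_p(\sigma\xi)}M$,
\[
S^\sigma_{\xi,\eta}(G)=\Psi(\sigma\xi,\sigma\eta)+\sigma\,\Phi_{\sigma\xi}\Phi_\xi^{-1}\big(G-\Psi(\xi,\eta)\big).
\]
It is the identity for $\sigma=1$ and a bijection for $\sigma>0$. In a flat space $\Phi=I$, $\Psi=A$ and $S^\sigma(G)=(1-\sigma)A+\sigma G$.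

\begin{lemma}[almost convexity]\label{lem:convex}
Let $z$ be a smooth loop with $\|z'\|_\infty\le v$, $|z''_\pi|\le C_0$, let $0<r\le r(v)$, $0\le\sigma\le1$, and $c'(v)=(6+4C_0)c(v)$.
\begin{itemize}
\item[(a)] If $\xi$ is a $C^2$ field along $z$ with $\|\xi\|_1\le r$, $\eta=D_t\xi$ and $y=\exp_z\xi$, then $(\exp_z(\sigma\xi))''_\pi=S^\sigma_{\xi,\eta}(y''_\pi)$.
\item[(b)] At each time, if $|\xi|,|\eta|\le r$, then $|S^\sigma_{\xi,\eta}(G)|\le\max(C_0,|G|)+c'(v)r^2(1+|G|)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:acc} for $y$, $D_t\eta=\Phi_\xi^{-1}(y''_\pi-\Psi(\xi,\eta))$. Since $\sigma$ does not depend on $t$, $D_t(\sigma\xi)=\sigma\eta$ and $D_t(\sigma\eta)=\sigma D_t\eta$. Insert this in \eqref{eq:acc} for $\exp_z(\sigma\xi)$.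

(b) Let $\hat G=P_\xi^{-1}G$ and $E=\hat\Phi_{\sigma\xi}\hat\Phi_\xi^{-1}-I=(\hat\Phi_{\sigma\xi}-\hat\Phi_\xi)\hat\Phi_\xi^{-1}$, so $\|E\|\le4cr^2$. Then
\[
P_{\sigma\xi}^{-1}S^\sigma_{\xi,\eta}(G)=\sigma\hat G+\big[\hat\Psi(\sigma\xi,\sigma\eta)-\sigma\hat\Psi(\xi,\eta)\big]+\sigma E\big(\hat G-\hat\Psi(\xi,\eta)\big).
\]
In the bracket the linear terms cancel, $\mathcal L(\sigma\xi,\sigma\eta)-\sigma\mathcal L(\xi,\eta)=0$, so it differs from $(1-\sigma)A$ by at most $2cr^2$. As $|\hat\Psi(\xi,\eta)|\le C_0+cr+cr^2\le C_0+1$, the last term is at most $4cr^2(|G|+C_0+1)$. The total error is at most $cr^2(6+4C_0+4|G|)\le c'r^2(1+|G|)$, and $|(1-\sigma)A+\sigma\hat G|\le\max(C_0,|G|)$.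
\end{proof}

\subsection{One pushing step}\label{ss:push}

Suppose that all solutions of $F$ lie in $B_{3r/4}(z)$. We want a new loop field, equal to $F$ outside $B_r(z)$, whose solutions lie in a much smaller ball. Take a radial self-map $h$ of $B_r(z)$ that expands the small ball onto $B_{3r/4}(z)$, and define the new field so that $x$ solves it exactly when $h(x)$ solves $F$. The loop $x$ is a contraction of $h(x)$ toward $z$, so Lemma~\ref{lem:convex}(a) dictates the formula and Lemma~\ref{lem:convex}(b) bounds it. For a loop field $F$ let $b(F)=\max(C_0,\sup|F|)$.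

\begin{lemma}\label{lem:push}
Let $z$ be a smooth loop with $\|z'\|_\infty\le v$, $|z''_\pi|\le C_0$, let $0<r\le r(v)$ and $0<\rho<\frac34r$. For every loop field $F$ there is a loop field $\tilde F$ such that
\begin{itemize}
\item[(a)] $\tilde F=F$ outside $B_r(z)$;
\item[(b)] if $\mathrm{Sol}(F)\subset B_{3r/4}(z)$, then $\mathrm{Sol}(\tilde F)\subset B_\rho(z)$;
\item[(c)] $1+b(\tilde F)\le(1+c'(v)r^2)(1+b(F))$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\omega:[0,r)\to[0,r)$ be the increasing homeomorphism with $\omega(0)=0$, $\omega(\rho)=\frac34r$, $\omega(u)=u$ for $u\ge\frac78r$, affine on $[0,\rho]$ and on $[\rho,\frac78r]$. Then $\omega(u)\ge u$, and $a(u)=\omega(u)/u\ge1$ is constant on $(0,\rho]$, so it extends continuously to $u=0$. For $x=\exp_z\xi\in B_r(z)$, $\eta=D_t\xi$, let $a=a(\|\xi\|_1)$, a number independent of $t$, and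
\[
h(x)=\exp_z(a\xi),\qquad\tilde F(x)=S^{1/a}_{a\xi,a\eta}\big(F(h(x))\big).
\]
Since $\|a\xi\|_1=\omega(\|\xi\|_1)<r$, this is defined, $h(x)\in B_r(z)$, and $\tilde F(x)(t)\in T_{x(t)}M$. Outside $B_r(z)$ let $\tilde F=F$. On $B_r(z)$ the quantities $\xi$, $\eta$, $a$, $F(h(x))$ depend continuously on $x$ in the sup norm, so $\tilde F$ is continuous there. On the complement of the closed set $\{\exp_z\xi:\|\xi\|_1\le\frac78r\}$ we have $\tilde F=F$, because $a=1$ when $\|\xi\|_1\ge\frac78r$. These two open sets cover $C^1_T(M)$, so $\tilde F$ is continuous. Lemma~\ref{lem:convex}(b) gives $\sup|\tilde F|\le b(F)+c'r^2(1+b(F))$, which is (c).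

For (b), let $x\in\mathrm{Sol}(\tilde F)$. If $x\notin B_r(z)$, then $x\in\mathrm{Sol}(F)\subset B_r(z)$, which is absurd. So $x=\exp_z\xi\in B_r(z)$ with $\xi$ of class $C^2$, and $y=h(x)$ is $C^2$. Lemma~\ref{lem:convex}(a), for the field $a\xi$ and $\sigma=1/a$, gives $S^{1/a}_{a\xi,a\eta}(y''_\pi)=x''_\pi=S^{1/a}_{a\xi,a\eta}(F(y))$. As $S^{1/a}$ is injective, $y\in\mathrm{Sol}(F)$. Hence $\omega(\|\xi\|_1)<\frac34r$, that is, $\|\xi\|_1<\rho$.
\end{proof}

\begin{remark}
This step is where memory enters: the factor $a$ depends on the whole loop, and it must be constant in $t$ for Lemma~\ref{lem:convex}(a) to apply.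
\end{remark}

\subsection{Pushing the solution to infinite speed}\label{ss:iterate}

Crossing the interval $j\le\lambda\le j+1$ takes $N$ steps with radius of order $1/N$. By Lemma~\ref{lem:push}(c) the bound grows by a factor $\exp(O(Nr^2))=\exp(O(1/N))$, which is as close to $1$ as we like, however large the constants are at the speed of stage $j$. With an error linear in $r$, refining the subdivision would gain nothing.

\begin{lemma}\label{lem:nosol}
Under the hypotheses of Proposition~\ref{prop:escape} there is a loop field $F$ with $\mathrm{Sol}(F)=\emptyset$.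
\end{lemma}

\begin{proof}
For $j\ge0$ let $v_j=\max_{j\le\lambda\le j+1}\|x_\lambda'\|_\infty$. For $\lambda,\mu\in[j,j+1]$ with $|\lambda-\mu|\le\epsilon_j$, $\epsilon_j>0$ small, the vector $\exp_{x_\lambda(t)}^{-1}x_\mu(t)$ and its covariant $t$-derivative are smooth in $(\lambda,\mu,t)$ and vanish for $\mu=\lambda$. So there is $\ell_j>0$ with $\|\exp_{x_\lambda}^{-1}x_\mu\|_1\le\ell_j|\lambda-\mu|$ for such $\lambda,\mu$. Choose an integer $N_j\ge1/\epsilon_j$ so large that $r^{(j)}=2\ell_j/N_j$ satisfies $r^{(j)}\le r(v_j)$ and $N_jc'(v_j)(r^{(j)})^2=4\ell_j^2c'(v_j)/N_j\le2^{-j}$.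

Let $z_0=p_0$, and let $z_1,z_2,\dots$ be the loops $x_\lambda$, $\lambda=j+i/N_j$ ($1\le i\le N_j$, $j\ge0$), in increasing order of $\lambda$; let $r_k=r^{(j)}$ for the corresponding $j$. Then $\|\exp_{z_k}^{-1}z_{k-1}\|_1\le\ell_j/N_j=\frac12r_k$, so $z_{k-1}$ lies in the open set $B_{3r_k/4}(z_k)$. For $k\ge1$ choose $\rho_k<\frac34r_k$ with $B_{\rho_k}(z_k)\subset B_{3r_{k+1}/4}(z_{k+1})$. Let $F^{(0)}=F_0$ be the field of Lemma~\ref{lem:initial}, and let $F^{(k)}$ be obtained from $F^{(k-1)}$ by Lemma~\ref{lem:push} with $(z_k,r_k,\rho_k)$. Since $\mathrm{Sol}(F_0)=\{z_0\}\subset B_{3r_1/4}(z_1)$, induction gives $\mathrm{Sol}(F^{(k)})\subset B_{\rho_k}(z_k)$ for $k\ge1$. By (c), $\sup|F^{(k)}|\le B:=(1+b(F_0))\exp\sum_j2^{-j}$.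

By \eqref{eq:speed}, loops in $B_{r_k}(z_k)$ have $\|x'\|_\infty\ge\|z_k'\|_\infty-1$, which tends to $\infty$. So each open set $\{\|x'\|_\infty<N\}$ meets only finitely many of the balls $B_{r_k}(z_k)$, and on it $F^{(k)}$ is independent of $k$ for large $k$. Hence $F=\lim F^{(k)}$ exists and is a loop field with $|F|\le B$. A loop $x\in\mathrm{Sol}(F)$ would lie in $\mathrm{Sol}(F^{(k)})\subset B_{r_k}(z_k)$ for all large $k$, which is impossible.
\end{proof}

\subsection{From loop fields to admissible forces}\label{ss:histories}

Three things remain: $F$ is defined on loops only, it is continuous for the $C^1$ topology only, and it is not Lipschitz. Restriction to $K_B$ and extension handle the first two; an approximation with a variable tolerance handles the third. We use Tietze's theorem: a continuous real function on a closed subset of a metric space extends continuously to the space.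

\begin{proof}[Proof of Proposition~\ref{prop:escape}]
Let $F$ be as in Lemma~\ref{lem:nosol}, $|F|\le B$. Let $\mathcal Y=(\mathbb R/T\mathbb Z)\times BU$, with the sum $d$ of the two distances; functions on $\mathcal Y$ are functions on $\mathbb R\times BU$ that are $T$-periodic in $t$.

\emph{Step 1: a continuous force.} The set $\mathcal P\subset\mathcal Y$ of pairs $(t,\varphi)$ with $\varphi$ $T$-periodic is closed. For $(t,\varphi)\in\mathcal P$ let $x_{t,\varphi}\in C_T(M)$ be the loop whose history at time $t$ is $\varphi$, namely the periodic extension of $\varphi$ shifted by $t$. It depends continuously on $(t,\varphi)$, since shifts of a fixed loop do. By Lemma~\ref{lem:KC} the set $\mathcal P_B=\{(t,\varphi)\in\mathcal P:x_{t,\varphi}\in K_B\}$ is closed and $F|_{K_B}$ is continuous for the uniform topology. So $f_0(t,\varphi)=F(x_{t,\varphi})(t)\in T_{\varphi(0)}M$ is continuous on $\mathcal P_B$. Extend its coordinates to $\mathcal Y$ and compose with the radial retraction of $\mathbb R^s$ onto the closed ball of radius $B$; this gives a continuous extension $f_1$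 with $|f_1|\le B$. Let $f_2(t,\varphi)=\Pi_{\varphi(0)}f_1(t,\varphi)$, which still extends $f_0$. A $T$-periodic solution $x$ of $x''_\pi=f_2(t,x_t)$ lies in $K_B$, so $(t,x_t)\in\mathcal P_B$ and $f_2(t,x_t)=F(x)(t)$ for all $t$; thus $x\in\mathrm{Sol}(F)$. Hence there is no such solution.

\emph{Step 2: the tolerance.} The space of loops is not compact, so approximate solutions of $f_2$ cannot be excluded with a uniform margin; we exclude them locally. For $x\in C_T(M)$ let
\[
\gamma_0(x)=\inf\big\{\max\big(\|y-x\|_\infty,\ \|y''_\pi-N_{f_2}(y)\|_\infty\big):\ y\text{ a }C^2\text{ loop}\big\}.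
\]
As an infimum of $1$-Lipschitz functions of $x$, $\gamma_0$ is $1$-Lipschitz. It is positive. Otherwise there are $C^2$ loops $y_n\to x$ uniformly with $(y_n'')_\pi-N_{f_2}(y_n)\to0$ uniformly; then $y_n\in K_{B+1}$ for large $n$, so $y_n\to x$ in $C^1$ by Lemma~\ref{lem:KC}, and Lemma~\ref{lem:limit} shows that $x$ solves $x''_\pi=f_2(t,x_t)$, contrary to Step 1. Extend $(t,\varphi)\mapsto\log(\frac12\gamma_0(x_{t,\varphi}))$ from $\mathcal P$ to $\mathcal Y$ and exponentiate, to obtain a continuous $\gamma:\mathcal Y\to(0,\infty)$ with $\gamma(t,x_t)=\frac12\gamma_0(x)$ for every loop $x$.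

\emph{Step 3: Lipschitz approximation.} The open sets $O_{u_0}=\{u\in\mathcal Y:|f_2(u)-f_2(u_0)|<\gamma(u)\}\ni u_0$ cover $\mathcal Y$. Metric spaces are paracompact, so there is a locally finite open cover $\{O_i\}$ with $O_i\subset O_{u_i}$. Let $d_i(u)=\min(1,d(u,\mathcal Y\setminus O_i))$, with $d_i=1$ if $O_i=\mathcal Y$, and $p_i=d_i/\sum_kd_k$. Each $d_i$ is $1$-Lipschitz and positive exactly on $O_i$; locally the sum is finite and bounded below by a positive number, so the $p_i$ are locally Lipschitz. Then $g=\sum_ip_if_2(u_i)$ is locally Lipschitz, $|g|\le B$, and $|g(u)-f_2(u)|\le\sum_ip_i(u)|f_2(u_i)-f_2(u)|<\gamma(u)$. Put $f(t,\varphi)=\Pi_{\varphi(0)}g(t,\varphi)$. It is tangent, bounded and locally Lipschitz on $\mathcal Y$, because $p\mapsto\Pi_p$ is smooth on the compact submanifold $M$; and $|f-f_2|=|\Pi_{\varphi(0)}(g-f_2)|<\gamma$. It is Lipschitz on each compact subset of $\mathcal Y$: otherwise there are $u_n,u_n'$ in the set with $|f(u_n)-f(u_n')|>n\,d(u_n,u_n')$; as $f$ is bounded, $d(u_n,u_n')\to0$, and a common limit point contradicts the local Lipschitz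 property. Compact subsets of $\mathbb R\times BU$ project to compact subsets of $\mathcal Y$, so $f$ is admissible.

If $y$ were a $T$-periodic solution of $y''_\pi=f(t,y_t)$, then using $y$ itself in the infimum, $\gamma_0(y)\le\|y''_\pi-N_{f_2}(y)\|_\infty\le\frac12\gamma_0(y)$, which contradicts $\gamma_0(y)>0$.
\end{proof}

\section{How a loop can gain speed}\label{sec:moves}

The notion of an escape path involves only the Riemannian metric, since $x''_\pi=D_tx'$. We therefore design an abstract Riemannian manifold and embed it at the end. In Sections~\ref{sec:moves}--\ref{sec:manifold} the period is $1$. Let $L=\mathbb Z^4$ and $\mathbb T=\mathbb R^4/L$; each $q\in L$ gives the closed geodesic $t\mapsto[tq]$ of speed $|q|$.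

On $\mathbb T$ itself there is no escape path: a loop lifts to a curve with $\tilde x(t+1)=\tilde x(t)+q$, the class $q$ is constant in a continuous family, $\tilde x'$ has mean $q$, and $|\tilde x''|\le C$ gives $|\tilde x'-q|\le C$. We must attach to a thickened torus $\mathbb T\times W$ pieces inside which the class $q$ can change.

\emph{The cigar move.} Cap off the fourth circle by a disc, with the metric $dr^2+\phi(r)^2d\vartheta^2$ of a cigar that is a cylinder for large $r$. A loop of class $(a,0)$, $a\in\mathbb Z^3$, can slide to the tip of the cigar and come back while turning $k$ times around it; it returns with class $(a,k)$. The circle of radius $r$ traversed $k$ times has acceleration $k^2|\phi\phi'|$, whatever $a$ is. The squared speed increases from $|a|^2$ to $|a|^2+k^2$, but the move can be used with bounded $k$ only, and it needs an empty fourth coordinate. To repeat it we must empty the fourth coordinate at no cost.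

\emph{Isometries of $\mathbb T$ do not suffice.} If $R$ is a linear isometry with $RL=L$, a handle $\mathbb T\times(0,1)$ attached by the identity at one end and by $R$ at the other joins the geodesic of class $q$ to that of class $Rq$ through closed geodesics. But such an $R$ permutes the shortest vectors $\pm e_j$ of $L$, so it is a signed permutation; together with cigar moves with $|k|\le4$, starting from $0$, it never produces a coordinate larger than $4$.

\begin{example}\label{ex:345}
The rotation $R(q_1,q_2,q_3,q_4)=(q_1,q_2,\frac{3q_3+4q_4}5,\frac{3q_4-4q_3}5)$ does not preserve $L$, but $Rq\in L$ on the sublattice $\Lambda_R=\{q:q_4\equiv3q_3\bmod5\}$ of index $5$, and $R(q_1,q_2,3,4)=(q_1,q_2,5,0)$. If this move were available, the chain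
\[
0\to(0,0,0,3)\to(0,0,3,0)\to(0,0,3,4)\to(0,0,5,0)
\]
(cigar, permutation, cigar, $R$) would leave the box $|q_j|\le4$ and empty the fourth coordinate.
\end{example}

Such an $R$ is an isometry $\mathbb R^4/\Lambda_R\to\mathbb R^4/R\Lambda_R$ between finite covers of $\mathbb T$. We need a piece of manifold that leads from $\mathbb T$ to a finite cover through closed geodesics.

\begin{example}[from a circle to its double cover]\label{ex:moebius}
In the flat M\"obius band, the quotient of $\mathbb R\times(-1,1)$ by $(y,z)\sim(y+1,-z)$, the curves $t\mapsto[2t,\omega]$, $0\le\omega<1$, are closed geodesics of period $1$. For $\omega=0$ this is the core circle $\mathbb R/\mathbb Z$ traversed twice; for $\omega>\frac12$ it lies in the region $\frac12<|z|<1$, which is isometric to $\mathbb R/2\mathbb Z\times(\frac12,1)$. So the band has a product end over the double cover. Near the core it is twisted, and we also need a product end over the core. Replace the fiber $\mathbb R$ by $\mathbb C$, where the holonomy $-1=e^{\mathrm i\pi}$ can be deformed to $1$, and add a coordinate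 $\sigma$ along which to deform: on $\mathbb R/\mathbb Z\times\mathbb C\times\mathbb R$ take $dy^2+d\sigma^2+|dz-\mathrm i\pi\mu(\sigma)z\,dy|^2$. Where $\mu\equiv0$ this is a product. Where $\mu\equiv1$ it is $dy^2+d\sigma^2+|d\hat z|^2$ with $\hat z=e^{-\mathrm i\pi y}z$ and $(y,\hat z)\sim(y+1,-\hat z)$, and real $\hat z$ give the M\"obius band. In between we do not control the curvature, but we only cross along $z=0$, the fixed set of the isometry $z\mapsto-z$, which is a totally geodesic flat cylinder.
\end{example}

The junctions of Section~\ref{sec:manifold} do this for the cover $\mathbb R^4/\Lambda_R\to\mathbb T$, with one complex line for each coordinate of $Rq$ modulo $\mathbb Z$. This accounts for $4+8+1=13$ dimensions; one more makes the dimension even, as $\chi\ne0$ requires. A compact manifold has room for finitely many junctions only, so we first need a \emph{finite} set of rotations that empties the fourth coordinate infinitely often. Quaternions provide it.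

\section{Moving lattice vectors by rotations with denominator five}\label{sec:arith}

Identify $\mathbb R^4$ with the quaternions $\mathbb H$, with basis $1,\mathbf i,\mathbf j,\mathbf k$, conjugation $x\mapsto\bar x$ and multiplicative norm $N(x)=x\bar x=|x|^2$. Then $L=\mathbb Z^4$ is a subring, and so is the Hurwitz order $O=L\cup(L+\frac12(1+\mathbf i+\mathbf j+\mathbf k))$; both are stable under conjugation and $N(O)\subset\mathbb Z$. A vector of $L$ is \emph{primitive} if its coordinates have greatest common divisor $1$. For a prime $\ell$ let $L_\ell=L\otimes\mathbb Z_\ell$. We use four facts.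
\begin{itemize}
\item[(Q1)] Every nonzero right ideal $I$ of $O$ has the form $\beta O$, and $|O/\beta O|=N(\beta)^2$. Every point of $\mathbb H$ is at distance $<1$ from $O$: rounding coordinates gives distance $\le1$ from $L$, with equality only at points of $O$. Take $\beta\in I\setminus\{0\}$ of minimal norm; for $x\in I$ and $y\in O$ with $N(\beta^{-1}x-y)<1$, the element $x-\beta y\in I$ has norm $<N(\beta)$, so it is $0$. The index is the determinant $|\beta|^4$ of left multiplication by $\beta$.
\item[(Q2)] For $x\in O$ there is $u\in O$ with $N(u)=1$ and $xu\in L$. If $x\notin L$, write $x=2l+u_0$ with $l\in L$ and $u_0=\frac12(\pm1\pm\mathbf i\pm\mathbf j\pm\mathbf k)$, choosing the signs by the residues mod $4$ of the odd coordinates of $2x$; then $x\bar u_0=l\cdot2\bar u_0+1\in L$. So the generator in (Q1) can be taken in $L$.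
\item[(Q3)] $O\cap\frac15L=L$, since $\frac12\mathbb Z\cap\frac15\mathbb Z=\mathbb Z$.
\item[(Q4)] For odd $\ell$, $L_\ell\cong M_2(\mathbb Z_\ell)$ and $O/\ell O=L/\ell L\cong M_2(\mathbb F_\ell)$, with $N$ corresponding to $\det$. Choose $a,b\in\mathbb Z_\ell$ with $a^2+b^2=-1$ (a solution mod $\ell$ exists by counting squares and lifts by Hensel's lemma), and send $\mathbf i,\mathbf j$ to the anticommuting matrices $\left(\begin{smallmatrix}a&b\\b&-a\end{smallmatrix}\right)$, $\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ of square $-1$. Then $x_0+x_1\mathbf i+x_2\mathbf j+x_3\mathbf k$ goes to $\left(\begin{smallmatrix}x_0+u&u'+x_2\\u'-x_2&x_0-u\end{smallmatrix}\right)$ with $u=ax_1-bx_3$, $u'=bx_1+ax_3$. The determinant is $x_0^2+x_2^2-u^2-u'^2=N(x)$, and the map is bijective because $2$ and $a^2+b^2$ are units.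
\end{itemize}

For $\alpha,\beta\in L$ with $N(\alpha)=N(\beta)=5$ let
\[
R_{\alpha,\beta}(x)=\alpha^{-1}x\beta=\tfrac15\bar\alpha x\beta .
\]
This is a linear isometry of $\mathbb R^4$ with $R_{\alpha,\beta}L\subset\frac15L$ and $R_{\alpha,\beta}^{-1}=R_{\bar\alpha,\bar\beta}$. Let $\mathcal R$ be the finite set of these isometries. The rotation of Example~\ref{ex:345} is $R_{\alpha,\alpha}$ with $\alpha=2+\mathbf i$: it fixes $1$ and $\mathbf i$, and since $\mathbf j\alpha=\bar\alpha\mathbf j$ it sends $(q_3+q_4\mathbf i)\mathbf j$ to $\frac15\bar\alpha^2(q_3+q_4\mathbf i)\mathbf j$, with $\bar\alpha^2=3-4\mathbf i$.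

\begin{lemma}\label{lem:transitive}
Let $n$ be odd, $5\nmid n$, and let $w,w'\in L$ be primitive with $N(w)=N(w')=n$. Then there are $w=w_0,w_1,\dots,w_k=w'$ in $L$ and $R_1,\dots,R_k\in\mathcal R$ with $w_i=R_i(w_{i-1})$.
\end{lemma}

A chain as in the lemma gives a relation $gw'=wh$, with $g$ and $h$ the products of the $\alpha$'s and of the $\beta$'s, of equal norm $5^k$. The proof reverses this: it first finds such a relation, and then factors $g$ and $h$ simultaneously so that all intermediate vectors are integral. For the first part we use the strong approximation theorem (Kneser; see \cite[Theorem~7.12]{PR}): \emph{if $G$ is a simply connected, absolutely almost simple algebraic group over $\mathbb Q$ and $S$ is a finite set of places with $\prod_{v\in S}G(\mathbb Q_v)$ noncompact, then $G(\mathbb Q)$ is dense in the group of adeles of $G$ without $S$-components.} Let $G$ be the group of quaternions of norm one, so $G(\mathbb Q_\ell)=\{x\in L\otimes\mathbb Q_\ell:N(x)=1\}$. It becomes $SL_2$ over an algebraic closure, so it is simply connected and absolutely almost simple,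 and $G(\mathbb Q_5)\cong SL_2(\mathbb Q_5)$ is noncompact. For $S=\{\infty,5\}$ the theorem says concretely: if nonempty open sets $U_\ell\subset G(\mathbb Q_\ell)$ are given for all primes $\ell\ne5$, with $U_\ell=G(\mathbb Q_\ell)\cap L_\ell$ for all but finitely many $\ell$, then some rational quaternion $\gamma$ of norm one lies in $U_\ell$ for all $\ell\ne5$.

\begin{proof}[Proof of Lemma~\ref{lem:transitive}]
\emph{Step 1: there are $\gamma,\delta\in L[\frac15]$ of norm $1$ with $\gamma w'=w\delta$.} We first solve the problem at each prime $\ell\mid n$; such $\ell$ is neither $2$ nor $5$, so (Q4) applies. As $w$ is primitive, it is a matrix of determinant $n$ that is nonzero mod $\ell$. Its Smith normal form over $\mathbb Z_\ell$ is $w=k_1\,\mathrm{diag}(d_1,d_2)\,k_2$ with $k_1,k_2\in GL_2(\mathbb Z_\ell)$ and $d_1$ a unit. Moving $\mathrm{diag}(1,\det k_i)$ into the diagonal factor we get $k_1,k_2\in SL_2(\mathbb Z_\ell)$ and a diagonal factor $\mathrm{diag}(u,n/u)=\mathrm{diag}(u,u^{-1})D$, with $u$ a unit and $D=\mathrm{diag}(1,n)$. So $w=k_1Dk_2$, and in the same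 way $w'=k_1'Dk_2'$, with all four factors in $SL_2(\mathbb Z_\ell)$. Let $\gamma_\ell=k_1k_1'^{-1}$; then $w^{-1}\gamma_\ell w'=k_2^{-1}k_2'\in L_\ell$.

Apply strong approximation with $U_\ell=G(\mathbb Q_\ell)\cap(\gamma_\ell+nL_\ell)$ for $\ell\mid n$ and $U_\ell=G(\mathbb Q_\ell)\cap L_\ell$ for $\ell\nmid5n$. The resulting $\gamma$ lies in $L_\ell$ for all $\ell\ne5$, so $\gamma\in L[\frac15]$. Put $\delta=w^{-1}\gamma w'$, of norm $1$. For $\ell\nmid5n$, including $\ell=2$, we have $w^{-1}=\bar w/n\in L_\ell$, so $\delta\in L_\ell$. For $\ell\mid n$, $\delta\in w^{-1}\gamma_\ell w'+\bar wL_\ell w'\subset L_\ell$. Hence $\delta\in L[\frac15]$.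

\emph{Step 2: removing one factor.} Suppose that $g,h,w\in L$, $gw'=wh$, $N(g)=N(h)=5^\nu$ with $\nu\ge1$, and $N(w)=n$. We find $\alpha,\beta\in L$ of norm $5$ such that $g'=\alpha^{-1}g$, $h'=\beta^{-1}h$ and $w_1=\alpha^{-1}w\beta$ lie in $L$; then $N(g')=N(h')=5^{\nu-1}$, $N(w_1)=n$, and $g'w'=\alpha^{-1}wh=w_1h'$. All three elements lie in $\frac15L$, so by (Q3) it suffices that they lie in $O$.

If $g\in5O$, take $\alpha=2+\mathbf i$; then $g\in\alpha\bar\alpha O\subset\alpha O$. Otherwise $g$ is a matrix of rank one in $O/5O\cong M_2(\mathbb F_5)$; the right ideal it generates consists of the $25$ matrices with columns in its image, so $gO+5O$ has index $5^4/25=25$ in $O$, and by (Q1) and (Q2) it equals $\alpha O$ with $\alpha\in L$, $N(\alpha)=5$. In both cases $g'\in O$. The element $\beta$ is now forced by the requirement $w\beta\in\alpha O$. Let $I=\{x\in O:wx\in\alpha O\}$, a right ideal and the kernel of the additive map $O\to O/\alpha O$, $x\mapsto wx$. The right ideal $wO+\alpha O$ contains the coprime integers $n=w\bar w$ and $5=\alpha\bar\alpha$, so it is $O$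 and the map is onto. Hence $|O/I|=25$ and $I=\beta O$ with $\beta\in L$, $N(\beta)=5$. From $\beta\in I$ we get $w_1\in O$. From $wh=gw'=\alpha g'w'$ we get $h\in I$, so $h'\in O$.

\emph{Step 3.} Choose $m\ge1$ with $g=5^m\gamma$ and $h=5^m\delta$ in $L$; they have norm $5^{2m}$ and $gw'=wh$. After $2m$ applications of Step 2 we have a chain $w_0,\dots,w_{2m}$ and $gw'=w_{2m}h$ with $g,h\in L$ of norm $1$. Replacing the last pair $\alpha,\beta$ by $\alpha g,\beta h$ turns $w_{2m}$ into $g^{-1}w_{2m}h=w'$.
\end{proof}

\begin{remark}
Some condition like primitivity is needed. If a prime $\ell\ne5$ divides $w$ and $Rw\in L$, then $\ell$ divides $\bar\alpha w\beta=5Rw$, hence $Rw$. So $(3,0,0,0)$ cannot be moved to $(2,2,1,0)$.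
\end{remark}

It remains to choose the cigar moves so that the hypotheses of Lemma~\ref{lem:transitive} hold at every stage and a target with vanishing fourth coordinate exists. We use Gauss's theorem: a positive integer $n\not\equiv0,4,7\bmod8$ is a sum of three squares of integers with greatest common divisor $1$.

\begin{lemma}\label{lem:sequence}
There are $a_m\in\mathbb Z^3$ and $k_m\in\{2,4\}$, $m\ge0$, such that, with $v_0=(0,0,0,1)$, $v_m'=(a_m,0)$ and $v_{m+1}=(a_m,k_m)$, the vectors $v_m,v_m'\in L$ are primitive of equal norm $n_m$, where $n_m$ is odd, $5\nmid n_m$, and $n_m\to\infty$.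
\end{lemma}

\begin{proof}
Let $k_m=4$ for even $m$, $k_m=2$ for odd $m$, $n_0=1$, $n_{m+1}=n_m+k_m^2$. Then $n_{2j}=20j+1$ and $n_{2j+1}=20j+17$; these numbers are $\equiv1\bmod4$ and $\equiv1$ or $2\bmod5$. By Gauss's theorem $n_m=|a_m|^2$ with $a_m\in\mathbb Z^3$ primitive. Then $(a_m,0)$ and $(a_m,k_m)$ are primitive, of norms $n_m$ and $n_{m+1}$.
\end{proof}

\section{A manifold with an escape path}\label{sec:manifold}

For a sublattice $\Lambda\subset L$ of finite index let $\mathbb T_\Lambda=\mathbb R^4/\Lambda$. For $R\in\mathcal R$ let $\Lambda_R=\{q\in L:Rq\in L\}\supset5L$. Then $R\Lambda_R=L\cap RL=\Lambda_{R^{-1}}$, so $R$ induces an isometry $\mathbb T_{\Lambda_R}\to\mathbb T_{\Lambda_{R^{-1}}}$. Fix $\delta=\frac18$, and let $B$ be the open ball of radius $\delta$ in $\mathbb R^9$. We glue open $14$-dimensional pieces along product regions, so that no metric has to be interpolated; see Figure~\ref{fig:pieces}.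

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!15] (0,-0.25) rectangle (4,0.25);
\fill[gray!15] (2.75,0) rectangle (3.25,2);
\fill[gray!50] (0,-0.25) rectangle (1,0.25);
\fill[gray!50] (2.75,1) rectangle (3.25,2);
\draw[thick,->] (0.5,0) -- (3,0) -- (3,1.5);
\node[above] at (0.5,0.25) {end $A$: $\mathbb T$};
\node[left] at (2.75,1.5) {end $B$: $\mathbb T_{\Lambda_R}$};
\draw[->] (0,-0.55) -- (4.3,-0.55) node[right] {$\sigma$};
\foreach \x in {0,1,2,3,4} \draw (\x,-0.5) -- (\x,-0.6) node[below] {$\x$};
\draw[->] (4.3,0) -- (4.3,2.2) node[above] {$\omega$};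
\foreach \y in {0,1,2} \draw (4.25,\y) -- (4.35,\y) node[right] {$\y$};
\node[draw,circle] (Q) at (6.4,-0.2) {$Q$};
\node[draw,circle] (Z) at (8.2,-0.2) {$Z$};
\node[draw] (P) at (7.2,1.7) {$J_R^+$};
\node[draw] (N) at (9.2,1.7) {$J_R^-$};
\draw (Q) -- (Z) node[midway,below] {$\mathbb T$};
\draw (Z) -- (P) node[midway,left] {$A$};
\draw (Z) -- (N) node[midway,right] {$A$};
\draw (P) -- (N) node[midway,above] {$B$, via $R$};
\end{tikzpicture}
\caption{Left: schematic slice of the junction $J_R$ in the coordinates $\sigma$ (untwisting) and $\omega$ (distance from the zero section in the direction $\zeta$). Each point of the arrow is a closed geodesic $y=tq$, $q\in\Lambda_R$; the family enters through the product end over $\mathbb T$ and leaves through the product end over the cover $\mathbb T_{\Lambda_R}$. Right: the gluing pattern of $Y$, with the hub $Z$, the cigar $Q$, and one pair of junctions for each rotation $R\in\mathcal R$ (one pair is drawn).}\label{fig:pieces}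
\end{figure}

\subsection{Ends and gluing}

An \emph{end} of a $14$-dimensional Riemannian manifold $X$ is an open subset $E$ with an isometry $E\cong\mathbb T_\Lambda\times(0,1)\times B$ (product metric, coordinates $(y,h,b)$) such that $\{h\ge c\}\subset E$ is closed in $X$ for each $c\in(0,1)$. Thus $E$ is attached to the rest of $X$ at $h=0$ and leads out of $X$ at $h=1$. Two ends, with an isometry $\psi$ between their tori, are glued by the isometry $(y,h,b)\mapsto(\psi(y),1-h,b)$.

\begin{lemma}\label{lem:glue}
Let finitely many pieces, each with pairwise disjoint ends, be glued along pairs of ends belonging to different pieces, each end being used at most once. The result is a smooth Riemannian manifold in which each piece is an open subset.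
\end{lemma}

\begin{proof}
Each point is identified with at most one other point, which lies in another piece. So the quotient map is open and injective on each piece, and the charts and metrics of the pieces are compatible. A quotient by an open map is Hausdorff if the equivalence relation is closed, so we show that the graph of each gluing $E\to E'$ is closed in $X\times X'$. Let $p_n=(y_n,h_n,b_n)\to p$ in $X$ and $p_n'=(\psi(y_n),1-h_n,b_n)\to p'$ in $X'$. If $p\in E$, the coordinates of $p_n$ converge to those of $p$, and $p'$ is the image of $p$. If $p\notin E$, then $p$ lies outside the closed set $\{h\ge c\}$ for every $c$, so $h_n\to0$. Then $p_n'$ eventually lies in the closed set $\{h\ge\frac12\}\subset E'$, so $p'\in E'$ with coordinate $\lim(1-h_n)=1$, which is impossible.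
\end{proof}

\subsection{The junctions}

Fix $R\in\mathcal R$. Let $\theta_j(y)=2\pi(Ry)_j$, $j=1,\dots,4$, linear forms on $\mathbb R^4$, and let $g_y=\mathrm{diag}(e^{\mathrm i\theta_j(y)})$, a unitary map of $\mathbb C^4$. We view $\mathbb C^4$ as $\mathbb R^8$ with the inner product $\mathrm{Re}\langle\cdot,\cdot\rangle$. Let $\zeta=\frac12(1,1,1,1)$, a unit vector, and identify $\zeta^\perp$ with $\mathbb R^7$ once and for all. For $q\in\Lambda_R$ we have $g_q=1$. For $q\in L\setminus\Lambda_R$ some $\theta_j(q)$ lies in $\frac{2\pi}5\mathbb Z\setminus2\pi\mathbb Z$, so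
\begin{equation}\label{eq:free}
|g_q\zeta-\zeta|\ge\tfrac12\cdot2\sin\tfrac\pi5>\tfrac12\qquad(q\in L\setminus\Lambda_R).
\end{equation}
Let $\mu:\mathbb R\to\mathbb R$ be smooth, $\mu=0$ for $\sigma\le1$, $\mu=1$ for $\sigma\ge2$. The $d\theta_j$ are constant $1$-forms on $\mathbb T$. On $X_R=\mathbb T\times\mathbb C^4\times\mathbb R^2\ni([y],z,\sigma,\tau)$ take the Riemannian metric
\[
|dy|^2+d\sigma^2+d\tau^2+\sum_{j=1}^4|dz_j-\mathrm i\mu(\sigma)z_j\,d\theta_j|^2 .
\]
For $\sigma<1$ it is the product metric. For $\sigma>2$ substitute $z=g_y\hat z$; then $dz_j-\mathrm iz_jd\theta_j=e^{\mathrm i\theta_j(y)}d\hat z_j$. So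
\[
\mathrm E_R(y,\hat z,\sigma,\tau)=([y],g_y\hat z,\sigma,\tau)
\]
is a local isometry from the Euclidean space $\mathbb R^4\times\mathbb C^4\times(2,\infty)\times\mathbb R$ into $X_R$. For $b=(\eta,\sigma-3,\tau)\in B\subset\zeta^\perp\times\mathbb R^2$ let $e_R(y,\omega,b)=\mathrm E_R(y,\omega\zeta+\eta,\sigma,\tau)$. As $\omega\zeta+\eta$ is an orthogonal decomposition, $e_R$ is a local isometry from the product $\mathbb R^4\times(0,2)\times B$, invariant under $y\mapsto y+q$ for $q\in\Lambda_R$. The junction is the open set $J_R=J^{\mathrm I}\cup J^{\mathrm{II}}\subset X_R$,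
\[
J^{\mathrm I}=\{|z|^2+\tau^2<\delta^2,\ 0<\sigma<4\},\qquad J^{\mathrm{II}}=e_R\big(\mathbb R^4\times(0,2)\times B\big).
\]
Both parts are connected, and they share the points $e_R(y,\omega,0)$ with $\omega<\delta$, so $J_R$ is connected.

\begin{lemma}\label{lem:junction}
The junction $J_R$ has two disjoint ends: $A=\{0<\sigma<1\}\cong\mathbb T\times(0,1)\times B$ with $h=1-\sigma$, $b=(z,\tau)$; and $B_R=e_R(\mathbb R^4\times(1,2)\times B)\cong\mathbb T_{\Lambda_R}\times(0,1)\times B$ with $h=\omega-1$. The following curves, $t\in\mathbb R$, are closed geodesics of period $1$ and speed $|q|$ in $J_R$: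
\begin{itemize}
\item[(G1)] $([tq],0,\sigma,0)$ for $q\in L$ and $0<\sigma<4$;
\item[(G2)] $\mathrm E_R(tq,\omega\zeta,3,0)$ for $q\in\Lambda_R$ and $0\le\omega<2$.
\end{itemize}
Both families are smooth in (parameter, $t$), and \emph{(G2)} with $\omega=0$ is \emph{(G1)} with $\sigma=3$.
\end{lemma}

\begin{proof}
On $J^{\mathrm{II}}$ we have $|\sigma-3|<\delta$. So $A\subset J^{\mathrm I}$ is disjoint from $B_R$, the metric on $A$ is the product metric, and $\{h\ge c\}=\{\sigma\le1-c\}$ is closed in $J_R$.

Suppose $e_R(y,\omega,b)=e_R(y',\omega',b')$ with $\omega,\omega'>\frac12$. Then $y'=y+q$ with $q\in L$, the coordinates $\sigma,\tau$ agree, and $\omega\zeta+\eta=g_q(\omega'\zeta+\eta')$, so $|\omega\zeta-\omega'g_q\zeta|=|g_q\eta'-\eta|<2\delta=\frac14$. If $q\notin\Lambda_R$, then since $\zeta$ and $g_q\zeta$ are unit vectors, \eqref{eq:free} gives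
\[
|\omega\zeta-\omega'g_q\zeta|^2=(\omega-\omega')^2+\omega\omega'|\zeta-g_q\zeta|^2>\tfrac1{16},
\]
a contradiction. So $q\in\Lambda_R$, $g_q=1$, $\omega=\omega'$, $\eta=\eta'$. Thus $e_R$ induces an isometry from $\mathbb T_{\Lambda_R}\times(\frac12,2)\times B$ onto an open set $U\supset B_R$, on which $\omega$ is a continuous function. Let $c\in(1,2)$, and let points $p_n\in B_R$ with $\omega(p_n)\ge c$ converge to $p\in J_R$. Since $|z|^2=\omega^2+|\eta|^2$ at $p_n$, we have $|z|\ge c$ at $p$. So $p\notin J^{\mathrm I}$, and $p=e_R(y,\omega,b)$ with $\omega\ge|z|-|\eta|>c-\delta>\frac12$. Hence $p\in U$ and $\omega(p)=\lim\omega(p_n)\ge c$. So $B_R$ is an end.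

The map $z\mapsto-z$ is an isometry of $X_R$. Its fixed set $\{z=0\}$ is therefore totally geodesic, and it has the flat metric $|dy|^2+d\sigma^2+d\tau^2$; this gives (G1). The curve (G2) is the image of a straight line under a local isometry; it lies in $J^{\mathrm I}$ for $\omega=0$ and in $J^{\mathrm{II}}$ for $\omega>0$; and it closes up because $q\in L$ and $g_q=1$.
\end{proof}

\subsection{The cigar, the hub and the manifold $Y$}

The \emph{cigar} is $Q=\mathbb R^3/\mathbb Z^3\times\Sigma\times B$, where $\Sigma$ is an open disc with polar coordinates $0\le r<3$, $\vartheta\in\mathbb R/\mathbb Z$ and metric $dr^2+\phi(r)^2d\vartheta^2$. Here $\phi$ is smooth, positive for $r>0$, $\phi=1$ for $r\ge2$, and $\phi=2\pi r$ near $0$, so that the metric is Euclidean near the origin in the Cartesian coordinate $re^{2\pi\mathrm i\vartheta}$. The set $\{2<r<3\}\cong\mathbb T\times(0,1)\times B$ is an end, with $h=r-2$ and with $\vartheta$ as the fourth coordinate of $\mathbb T$.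

The \emph{hub} is $Z=\mathbb T\times W$ with the product metric. Choose $2|\mathcal R|+1$ distinct unit vectors $e_i\in\mathbb R^{10}$, and let $W\subset\mathbb R^{10}$ be the union of the open ball of radius $\rho_0$ about $0$ and the tubes $W_i=\{\rho e_i+b:0<\rho<\rho_0+1,\ b\perp e_i,\ |b|<\delta\}$. A point $p\in\overline{W_i}$ with $|p|\ge\rho_0$ makes an angle at most $\arcsin(\delta/\rho_0)$ with $e_i$, so for $\rho_0$ large the closures of the tubes are disjoint outside the ball. The parts $\{\rho_0<\rho<\rho_0+1\}$ of the tubes give pairwise disjoint sets $\mathbb T\times(0,1)\times B$ with $h=\rho-\rho_0$, after identifying $e_i^\perp$ with $\mathbb R^9$. They are ends: a limit point $p\in W$ of $\{\rho\ge\rho_0+c\}\subset W_i$ lies in $\overline{W_i}$ and outside the ball, hence in $W_i$, with $\langle p,e_i\rangle\ge\rho_0+c$.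

For each $R\in\mathcal R$ take a copy $J_R^+$ of $J_R$ and a copy $J_R^-$ of $J_{R^{-1}}$. Glue their $A$-ends to two ends of $Z$ by the identity of $\mathbb T$, and glue their $B$-ends to each other by $R:\mathbb T_{\Lambda_R}\to\mathbb T_{\Lambda_{R^{-1}}}$. Glue $Q$ to the remaining end of $Z$ by the identity of $\mathbb T$. By Lemma~\ref{lem:glue} the result $Y$ is a connected $14$-dimensional Riemannian manifold. In every gluing the slice $\{h=\frac12,\ b=0\}$ of one end is identified with the same slice of the other; we pass from piece to piece there.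

\subsection{The path}

For $q\in L$ let $c_q(t)=([tq],0)\in Z$. Say that two loops are \emph{joined} if they are connected by finitely many successive families, each smooth on $[0,1]\times\mathbb R$ and $1$-periodic in $t$.

\begin{lemma}\label{lem:moves}
\begin{itemize}
\item[(M1)] For $R\in\mathcal R$ and $q\in\Lambda_R$, $c_q$ is joined to $c_{Rq}$ through closed geodesics of speed $|q|$.
\item[(M2)] For $a\in\mathbb Z^3$ and $k\in\{1,2,4\}$, $c_{(a,0)}$ is joined to $c_{(a,k)}$ through loops with acceleration at most $16\sup|\phi\phi'|$ and speed at least $|a|$.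
\end{itemize}
\end{lemma}

\begin{proof}
(M1) In $Z$ take the geodesics $([tq],\rho e_i)$, $0\le\rho\le\rho_0+\frac12$, on the tube leading to $J_R^+$. The last one is (G1) with $\sigma=\frac12$. Increase $\sigma$ to $3$ in (G1), then $\omega$ from $0$ to $\frac32$ in (G2), which is possible as $q\in\Lambda_R$. The last loop has coordinates $(tq,\frac12,0)$ in the $B$-end of $J_R^+$, hence $(tRq,\frac12,0)$ in the $B$-end of $J_R^-$; this is the loop (G2) of $J_{R^{-1}}$ for the vector $Rq\in\Lambda_{R^{-1}}$ and $\omega=\frac32$. Decrease $\omega$ to $0$, then $\sigma$ from $3$ to $\frac12$, then $\rho$ from $\rho_0+\frac12$ to $0$ on the tube of $J_R^-$. The final loop is $c_{Rq}$, and $|Rq|=|q|$.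

(M2) Move $c_{(a,0)}$ along the axis of the tube leading to $Q$ up to $\rho=\rho_0+\frac12$. In $Q$ this loop is $([ta];r=\frac52,\vartheta=0;b=0)$. Decrease $r$ to $0$; the $\Sigma$-component is constant in $t$, so these loops are geodesics of speed $|a|$. Then take the loops $([ta];r,\vartheta=kt;0)$ with $r$ increasing from $0$ to $\frac52$. Their $\Sigma$-component is $re^{2\pi\mathrm ikt}$ in the Cartesian coordinate, smooth in $(r,t)$ including $r=0$. For the metric of $\Sigma$ the Christoffel symbols $\Gamma^r_{\vartheta\vartheta}=-\phi\phi'$ and $\Gamma^\vartheta_{\vartheta\vartheta}=0$ give the acceleration $-k^2\phi(r)\phi'(r)\partial_r$, and the squared speed is $|a|^2+k^2\phi(r)^2$. The last loop is $([t(a,k)],(\rho_0+\frac12)e_i)$ in $Z$; return along the axis to $c_{(a,k)}$.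
\end{proof}

All these loops lie in the compact connected set $\mathcal C\subset Y$ that is the union of: the sets $\mathbb T\times\{\rho e_i:0\le\rho\le\rho_0+\frac12\}$ in $Z$; in each junction, modeled on $J_{R'}$, the sets $\{z=0,\ \tau=0,\ \frac12\le\sigma\le3\}$ and $\{\mathrm E_{R'}(y,\omega\zeta,3,0):y\in\mathbb R^4,\ 0\le\omega\le\frac32\}$; and $\{r\le\frac52,\ b=0\}$ in $Q$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The path.} Take $v_m,v_m',a_m,k_m,n_m$ from Lemma~\ref{lem:sequence}. Join the constant loop $c_0$ to $c_{v_0}$ by (M2) with $a=0$, $k=1$. At stage $m=0,1,\dots$, Lemma~\ref{lem:transitive} gives a chain $v_m=w_0,\dots,w_l=v_m'$ in $L$ with $w_i=R_iw_{i-1}$; since $w_i\in L$, we have $w_{i-1}\in\Lambda_{R_i}$, so moves (M1) join $c_{v_m}$ to $c_{v_m'}$. Then (M2) joins $c_{v_m'}=c_{(a_m,0)}$ to $c_{(a_m,k_m)}=c_{v_{m+1}}$. Each stage consists of finitely many smooth families, with speed at least $\sqrt{n_m}\to\infty$ and acceleration at most $16\sup|\phi\phi'|$. As in Lemma~\ref{lem:concat} we obtain an escape path $X_\lambda$ of period $1$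 in $Y$, with all loops in $\mathcal C$.

\emph{Closing up.} Only the metric near $\mathcal C$ matters for this path. Let $\Theta:Y\to[0,\infty)$ be smooth and proper, let $c>\max_{\mathcal C}\Theta$ be a regular value, and let $Y_0$ be the component of $\{\Theta\le c\}$ that contains $\mathcal C$. It is a compact connected manifold with smooth boundary, containing $\mathcal C$ in its interior. The boundary is nonempty: otherwise $Y_0$ is open and compact, so $Y=Y_0$ is compact, whereas $\{r=0\}\cong\mathbb R^3/\mathbb Z^3\times B\subset Q$ is a closed noncompact subset of $Y$ (closed in $Q$ and disjoint from the end). Let $M_0$ be the double of $Y_0$, two copies glued along the boundary; it is compact, connected and boundaryless. If $\chi(M_0)\ne0$ let $M=M_0$. Otherwise let $M=M_0\#(S^2\times S^{12})$, the connected sum being performed in the interior of the second copy; in even dimension $\chi(X\#X')=\chi(X)+\chi(X')-2$, so $\chi(M)=0+4-2=2$. With a partition of unity, choose a Riemannian metric on $M$ that equals the metric of $Y$ near $\mathcal C$ in the first copy. By Nash's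 theorem $M$ has a smooth isometric embedding in some $\mathbb R^s$.

\emph{Conclusion.} The family $x_\lambda(t)=X_\lambda(t/T)$ is an escape path of period $T$ on $M$, since speeds are divided by $T$ and accelerations by $T^2$. Proposition~\ref{prop:escape} gives the required $f$. In dimension $14+2k$, $k\ge1$, use $M\times S^{2k}\subset\mathbb R^s\times\mathbb R^{2k+1}$, with $\chi=2\chi(M)\ne0$, and the same loops, constant in the second factor.
\end{proof}

\section{The criterion and the round spheres}\label{sec:criterion}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}, (ii)$\Rightarrow$(i)]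
Let $f$ be admissible, $|f|\le C$ with $C>0$. We let $\varepsilon\to0$ in Theorem~\ref{thm:friction}. The difficulty is that the forced oscillations may lie near fast components of $K_C$. We therefore switch the force off away from a compact, open and closed part $\mathcal A$ of $K_C$.

\emph{The set $\mathcal A$.} By (ii) there is $N$ with $\|x'\|_\infty<N$ on $\mathcal K_C$. By Lemma~\ref{lem:KC}, $\|x'\|_\infty$ is continuous on $K_C$ and $K^N=\{x\in K_C:\|x'\|_\infty\le N\}$ is compact. The set $\mathcal K_C$ is a component of $K^N$. In a compact Hausdorff space a component is the intersection of the open and closed sets that contain it. These sets cannot all meet the compact set $\{\|x'\|_\infty=N\}$ in every finite intersection, since their total intersection misses it. So there is $\mathcal A$, open and closed in $K^N$, with $\mathcal K_C\subset\mathcal A\subset\{\|x'\|_\infty<N\}$. Then $\mathcal A$ is compact and open in $K_C$. It is invariant under time shifts, because the shifts of $x\in\mathcal A$ form a connected subset of $K_C$ that meets the open and closed set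 $\mathcal A$. The set $\mathcal B=K_C\setminus\mathcal A$ is closed in $C_T(M)$ and disjoint from the compact set $\mathcal A$. Choose $d>0$ with $8d<\tau_0$ and, if $\mathcal B\ne\emptyset$, $4d\le\mathrm{dist}(\mathcal A,\mathcal B)$, distances being taken in the sup norm.

\emph{The truncated force.} For $\varphi\in BU$ let $d_{\mathcal A}(\varphi)=\min_{a\in\mathcal A}\max_{-T\le\theta\le0}|\varphi(\theta)-a(\theta)|$, a $1$-Lipschitz function. By shift invariance, $d_{\mathcal A}(x_t)=\min_{a\in\mathcal A}\|x-a(\cdot-t)\|_\infty=\mathrm{dist}(x,\mathcal A)$ for every loop $x$ and every $t$. Let $\mu:[0,\infty)\to[0,1]$ be Lipschitz, $\mu=1$ on $[0,d]$, $\mu=0$ on $[2d,\infty)$. The field $\mu(d_{\mathcal A}(\varphi))f(t,\varphi)$ is admissible. By Theorem~\ref{thm:friction} there are $C^2$ loops $x_n$ with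
\[
(x_n'')_\pi=\mu_nf(t,(x_n)_t)-\tfrac1nx_n',\qquad\mu_n=\mu(\mathrm{dist}(x_n,\mathcal A)).
\]
If $\mu_n=0$, pairing with $x_n'$ and integrating gives $\int_0^T|x_n'|^2=0$; then $x_n$ is constant, $x_n\in\mathcal A$ and $\mu_n=1$, a contradiction. So $\mu_n>0$ and there is $a_n\in\mathcal A$ with $\|x_n-a_n\|_\infty<2d$.

\emph{The speeds are bounded.} Let $m_n=\|x_n'\|_\infty=|x_n'(t_n)|$, so $|(x_n'')_\pi|\le C+m_n$. If $m_n\to\infty$ along a subsequence, then eventually $C+m_n\le m_n^2$, and Lemma~\ref{lem:fast}(b) gives
\[
\tau_0/2\le|x_n(t_n+\tau_0/m_n)-x_n(t_n)|\le4d+N\tau_0/m_n,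
\]
since $a_n$ has speed less than $N$. For large $n$ this contradicts $8d<\tau_0$.

\emph{The limit.} By \eqref{eq:gauss} the $x_n''$ are bounded, so a subsequence converges in $C^1$ to a loop $x$, and $\mu_n\to\mu_\infty=\mu(\mathrm{dist}(x,\mathcal A))$. By Lemma~\ref{lem:limit}, $x$ is $C^2$ and $x''_\pi=\mu_\infty f(t,x_t)$. So $x\in K_C$ and $\mathrm{dist}(x,\mathcal A)\le2d$, hence $x\notin\mathcal B$. Thus $x\in\mathcal A$, $\mu_\infty=1$, and $x$ is a $T$-periodic solution.
\end{proof}

For the converse we must turn an unbounded connected set of $C^{1,1}$ loops into a smooth path. We smooth the loops, extract a chain of close loops, and join consecutive ones by Lemma~\ref{lem:convex}.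

\begin{lemma}\label{lem:smooth}
Every $x\in K_C$ is a $C^1$ limit of smooth loops in $K_{C+1}$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the nearest-point map onto $M$, which is smooth near $M$ and has $d\Gamma_p=\Pi_p$ for $p\in M$. For a smooth curve $y$ in $M$, differentiating $y=\Gamma(y)$ twice gives $y''=\Pi_yy''+d^2\Gamma_y(y',y')$, so $d^2\Gamma_p(w,w)$ is normal to $M$ for $w\in T_pM$. Let $\varrho_h\ge0$ be mollifiers of integral $1$, $u=\varrho_h*x$ and $x^h=\Gamma(u)$, a smooth loop for small $h$. As $h\to0$, $u\to x$ and $x^h\to x$ in $C^1$. We have $(x^h)''=d\Gamma_u(u'')+d^2\Gamma_u(u',u')$, and by \eqref{eq:gauss} $u''=\varrho_h*x''_\pi+\mathrm{II}_x(x',x')+o(1)$ uniformly, because $\mathrm{II}_x(x',x')$ is continuous. All these vectors are bounded, and $\Pi_{x^h}\to\Pi_x$, $d\Gamma_u\to\Pi_x$, $d^2\Gamma_u\to d^2\Gamma_x$ uniformly. Hence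
\[
(x^h)''_\pi=\Pi_x(\varrho_h*x''_\pi)+\Pi_x\mathrm{II}_x(x',x')+\Pi_xd^2\Gamma_x(x',x')+o(1)=\Pi_x(\varrho_h*x''_\pi)+o(1),
\]
and $|\varrho_h*x''_\pi|\le C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}, (i)$\Rightarrow$(ii)]
Suppose that the speed is unbounded on $\mathcal S=\mathcal K_C$ for some $C$. A connected $M$ of dimension $1$ is a circle, with $\chi=0$; so $\dim M\ge2$, and by Proposition~\ref{prop:escape} it suffices to construct an escape path. Use \S\ref{ss:chart} with $C_0=C+1$.

\emph{Short steps.} For $v\ge0$ we find $\gamma(v)>0$ such that any smooth $y,\bar y\in K_{C+1}$ with speeds at most $v$ and $\|y-\bar y\|_{C^1}<\gamma(v)$ are connected by a smooth family of loops with accelerations at most $C+2$ and speeds at least $|y'|-1$ pointwise. Choose $r\le r(v)$ with $c'(v)r^2(C+2)\le1$. The vector $\xi=\exp_y^{-1}\bar y$ and its derivative $D_t\xi$ are, at each time, values of fixed continuous functions of $(p,w,\bar p,\bar w)=(y,y',\bar y,\bar y')$, defined on the compact set where $\mathrm{dist}(p,\bar p)\le\iota/2$ and $|w|,|\bar w|\le v$,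 and vanishing where $(\bar p,\bar w)=(p,w)$. By uniform continuity, and since the Euclidean and geodesic distances on the compact $M$ are uniformly equivalent, there is $\gamma(v)$ such that $\|y-\bar y\|_{C^1}<\gamma(v)$ implies $\|\xi\|_1\le r$. The family $\exp_y(\sigma\xi)$, $0\le\sigma\le1$, is smooth; its accelerations are at most $C+1+c'(v)r^2(C+2)\le C+2$ by Lemma~\ref{lem:convex}, and \eqref{eq:speed} bounds its speeds.

\emph{The chain.} Choose a decreasing sequence $\epsilon_N\le\frac14$, $N\ge0$, with $4\epsilon_N\le\gamma(N+3)$. By Lemma~\ref{lem:KC} the level $\mathcal S_N=\mathcal S\cap\{N\le\|x'\|_\infty\le N+1\}$ is compact, since a component is closed. It is nonempty, since $\|x'\|_\infty$ is continuous on the connected set $\mathcal S$, vanishes on constants and is unbounded. Cover $\mathcal S_N$ by finitely many open $C^1$-balls of radius $\epsilon_N$ with centers in $\mathcal S_N$, a constant $p_0$ being among the centers for $N=0$. Form a graph whose vertices are the pairs (level, center), two vertices being adjacent if their balls have a common point in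 $\mathcal S$. The graph is infinite. It is connected, because the balls cut out an open cover of the connected space $\mathcal S$ by nonempty sets. Adjacent centers have speeds that differ by less than $\frac12$, so their levels differ by at most $1$, and the graph is locally finite. By K\"onig's lemma, an infinite connected locally finite graph contains, from each vertex, an infinite path of distinct vertices; take one from $(0,p_0)$. As each level has finitely many vertices, the levels along the path tend to $\infty$.

Let $y_0=p_0$, and by Lemma~\ref{lem:smooth} replace the $k$-th center, of level $N_k$, by a smooth $y_k\in K_{C+1}$ at $C^1$-distance less than $\epsilon_{N_k}$. With $n=\min(N_k,N_{k+1})$, the loops $y_k,y_{k+1}$ have speeds at most $n+2+\frac14\le n+3$ and distance less than $2\epsilon_{N_k}+2\epsilon_{N_{k+1}}\le4\epsilon_n\le\gamma(n+3)$. So they are connected by a short step, on which $\|\cdot'\|_\infty\ge\|y_k'\|_\infty-1\ge N_k-2$. Lemma~\ref{lem:concat} gives an escape path, and (i) fails.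
\end{proof}

On the round sphere all closed geodesics have length in $2\pi\mathbb Z$, and a fast loop in $K_C$ must have length close to this set. The lengths in between form a barrier.

\begin{proof}[Proof of Corollary~\ref{cor:spheres}]
Since $\chi(S^{2m})=2$, it suffices to verify (ii). Let $x\in K_C$ have length $\ell=\int_0^T|x'|$ and maximal speed $v=\|x'\|_\infty>CT$. By Lemma~\ref{lem:fast}(a), $|x'|\ge v-CT>0$. Let $u(\theta)$, $0\le\theta\le\ell$, be the parametrization by arclength, so $x'=|x'|u_\theta$ and $x''=|x'|'u_\theta+|x'|^2u_{\theta\theta}$ a.e. From $|u|=|u_\theta|=1$ we get $u\perp u_\theta$, $\langle u_{\theta\theta},u\rangle=-1$ and $u_{\theta\theta}\perp u_\theta$. So $u_{\theta\theta}=-u+g$ with $g$ tangent and orthogonal to $u_\theta$, and $x''_\pi=|x'|'u_\theta+|x'|^2g$ gives $|g|\le C/(v-CT)^2$. By variation of constants,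
\[
u(\ell)=\cos\ell\;u(0)+\sin\ell\;u_\theta(0)+\int_0^\ell\sin(\ell-\theta)g(\theta)\,d\theta .
\]
Pairing with $u(0)=u(\ell)$ and using $\ell\le vT$ we obtain
\begin{equation}\label{eq:sphere}
1-\cos\ell\le\frac{vTC}{(v-CT)^2}.
\end{equation}
The right side tends to $0$ as $v\to\infty$; choose $v_0>CT$ such that it is less than $2$ for $v\ge v_0$, and an odd multiple $\ell_*$ of $\pi$ with $\ell_*>Tv_0$. A loop in $K_C$ of length $\ell_*$ would have $v\ge\ell_*/T>v_0$ and $1-\cos\ell_*=2$, contradicting \eqref{eq:sphere}. Length is continuous on $K_C$ by Lemma~\ref{lem:KC} and vanishes on constants, so $\ell<\ell_*$ on the connected set $\mathcal K_C$. By Lemma~\ref{lem:fast}(a), $\|x'\|_\infty\le CT+\min|x'|\le CT+\ell_*/T$ on $\mathcal K_C$.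
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the existence of forced oscillations of retarded functional motion equations on topologically nontrivial manifolds},
\texttt{http://www.dipmat.univpm.it/\textasciitilde calamai/Pub/BeCaFuPe10.pdf}.

\bibitem{PR}
Platonov and Rapinchuk, \emph{Algebraic Groups and Number Theory}.

\end{thebibliography}
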